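# Incomplete left-invariant metrics and their null geodesics

## 1. Abelian hyperplanes on which the metric degenerates

Let $G$ be a Lie group with Lie algebra $\mathfrak g$. A left-invariant pseudo-Riemannian metric on $G$ is a smooth nondegenerate symmetric bilinear form on the tangent spaces, of any signature, invariant under all left translations. It is the same thing as a nondegenerate symmetric bilinear form $\langle\cdot,\cdot\rangle$ on $\mathfrak g$.

**Definition (completeness).** The metric is *complete* if every geodesic of its Levi-Civita connection extends to all $t\in\mathbb R$, and *incomplete* otherwise. A geodesic is *null* if $\langle\dot\gamma,\dot\gamma\rangle=0$ and $\dot\gamma\ne0$. The metric is *null-incomplete* if some null geodesic does not extend to all of $\mathbb R$, and *null-complete* otherwise.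

Suppose some geodesic runs off in finite time. Must some null geodesic do so as well? The conjecture in "On the Completeness of Pseudo-Riemannian Metrics" (http://www.pphmj.com/article.php?act=art_download&art_id=553) says yes: an incomplete left-invariant pseudo-Riemannian metric on a Lie group is necessarily null-incomplete. We shall see that this is false, and also where it is true. We begin with a family of metrics for which it is true for an easy reason.

The basic tool turns geodesics into an ordinary differential equation on $\mathfrak g$.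

**Lemma A (Euler–Arnold equation).** Let $\gamma$ be a curve in $G$ and $x(t)=dL_{\gamma(t)^{-1}}\dot\gamma(t)\in\mathfrak g$. Then $\gamma$ is a geodesic if and only if
$$\langle \dot x,z\rangle=\langle x,[x,z]\rangle\qquad\text{for all }z\in\mathfrak g. \tag{1}$$
Moreover $\gamma$ is complete if and only if $x$ is, $\langle x,x\rangle$ is constant, and $-x(-t)$ solves (1) whenever $x(t)$ does.

*Proof.* For left-invariant fields all inner products are constant, so Koszul's formula reads $2\langle\nabla_xy,z\rangle=\langle[x,y],z\rangle-\langle[y,z],x\rangle+\langle[z,x],y\rangle$. With $y=x$ this gives $\langle\nabla_xx,z\rangle=\langle[z,x],x\rangle$. Write $\dot\gamma=\sum x^i(t)E_i$ in a left-invariant frame. Then $\nabla_{\dot\gamma}\dot\gamma=\sum\dot x^iE_i+\sum x^ix^j\nabla_{E_i}E_j$, and this vanishes exactly when $\langle\dot x,z\rangle=-\langle[z,x],x\rangle=\langle x,[x,z]\rangle$ for all $z$.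

If $x$ is defined on an interval, then $\dot\gamma=dL_\gamma x(t)$ can be solved on the whole interval: on a compact subinterval the solutions starting at the identity exist for a uniform time, and left translation carries this to every starting point. Conversely, if $\gamma$ extends, so does $x$. Putting $z=x$ in (1) shows that $\langle x,x\rangle$ is constant. Finally (1) has the form $\dot x=Q(x)$ with $Q$ quadratic, and $y(t)=-x(-t)$ satisfies $\dot y(t)=\dot x(-t)=Q(x(-t))=Q(y(t))$. $\square$

So everything depends only on $\mathfrak g$ and $\langle\cdot,\cdot\rangle$. If the form is definite, then $x$ stays on a compact sphere and the metric is complete. Incompleteness needs an indefinite form. Multiplying the metric by a nonzero constant, possibly negative, changes neither the geodesics nor which of them are null.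

**Definition (almost abelian).** $\mathfrak g$ is *almost abelian* if it has an abelian ideal $V$ of codimension one. Then $\mathfrak g=\mathbb Re_0\ltimes V$, and the bracket is given by one linear map $D:V\to V$, $[e_0,v]=Dv$. For example, $[e_0,e_1]=e_1$ (here $V=\mathbb Re_1$, $D=1$), or the Heisenberg algebra $[e_0,e_1]=e_2$ (here $V=\mathrm{span}(e_1,e_2)$ and $D$ is nilpotent).

**Example 1.** Let $[e_0,e_1]=e_1$, $\langle e_0,e_1\rangle=1$, $\langle e_0,e_0\rangle=\langle e_1,e_1\rangle=0$, so that the form vanishes on $V=\mathbb Re_1$. For $x=ue_0+ve_1$, equation (1) with $z=e_1$ and $z=e_0$ gives $\dot u=u^2$ and $\dot v=-uv$. Hence $u=u_0/(1-u_0t)$ and $v=v_0(1-u_0t)$. The solution is incomplete as soon as $u_0\neq0$, whatever $v_0$ is. Since $\langle x,x\rangle=2u_0v_0$, the choice $v_0=0$ gives an incomplete null geodesic. The blow-up does not see $v$, and $v$ is free to make the vector null. This is the whole argument in general.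

**Proposition B.** Let $V\subset\mathfrak g$ be a codimension-one abelian ideal on which $\langle\cdot,\cdot\rangle$ is degenerate, in any signature. If the metric is incomplete, it is null-incomplete.

*Proof.* Let $e^0\in\mathfrak g^*$ be given by $e^0(e_0)=1$, $e^0|_V=0$, and let $g^*$ be the dual form on $\mathfrak g^*$. Write $x=ue_0+v$ and
$$\langle x,\cdot\rangle=\xi=\mu e^0+\hat p,\qquad \hat p(e_0)=0,\quad \hat p|_V=p\in V^*.$$
Equation (1) says $\dot\xi(z)=\xi([x,z])$. For $z\in V$ we have $[x,z]=uDz$, and $[x,e_0]=-Dv$. So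
$$\dot p=u\,D^*p,\qquad \dot\mu=-p(Dv). \tag{2}$$
The line $V^\perp$ is spanned by the vector dual to $e^0$, and $V$ is degenerate exactly when that vector lies in $V=\ker e^0$, that is, when $g^*(e^0,e^0)=0$. Therefore $u=e^0(x)=g^*(e^0,\xi)=g^*(e^0,\hat p)=:\ell(p)$ does not involve $\mu$. Thus $\dot p=\ell(p)D^*p$ is an autonomous equation for $p$. As $v$ is linear in $(\mu,p)$, the equation for $\mu$ is affine in $\mu$ with coefficients polynomial in $p$, so $\mu$ exists as long as $p$ does. A solution is incomplete if and only if its $p$-part is.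

If $\ell(p(0))=0$, then $p$ is constant. So an incomplete solution has $\ell(p(0))\ne0$. Now
$$\langle x,x\rangle=g^*(\xi,\xi)=2\mu\,\ell(p)+g^*(\hat p,\hat p),$$
and we may change $\mu(0)$ so that this is $0$, without changing $p(t)$. The new solution is null, nonzero since $u(0)=\ell(p(0))\neq0$, and still incomplete. $\square$

What changes if $V$ is nondegenerate? The coordinate that was free to adjust the norm is gone, and the value of $\langle x,x\rangle$ enters the equation of motion. The next section finds out how.

## 2. Nondegenerate hyperplanes: one-dimensional motion in a potential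

Let $\mathfrak g=\mathbb Re_0\ltimes V$ with $V$ nondegenerate. Replacing $e_0$ by $e_0+v_1$ with $v_1\in V$ does not change $D$, so we may take $e_0\perp V$. Then $\langle e_0,e_0\rangle\neq0$, and after rescaling the metric $\langle e_0,e_0\rangle=1$. Put $F=-\langle\cdot,\cdot\rangle|_V$, write $F(v)=F(v,v)$, and let $B$ be the $F$-adjoint of $D$: $F(Bv,z)=F(v,Dz)$. For $x=ue_0+v$, (1) with $z\in V$ gives $\langle\dot v,z\rangle=u\langle v,Dz\rangle=u\langle Bv,z\rangle$, and with $z=e_0$ it gives $\dot u=-\langle v,Dv\rangle=F(v,Dv)=F(v,Bv)$. So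
$$\dot v=uBv,\qquad \dot u=F(v,Bv),\qquad u^2-F(v)=c=\langle x,x\rangle . \tag{3}$$
Conversely, every pair $(F,B)$ with $F$ nondegenerate arises: take $D$ to be the $F$-adjoint of $B$. If $F$ has signature $(r,s)$ ($r$ plus signs), the metric has signature $(1+s,r)$.

Put $\Phi_{v_0}(\theta)=F(e^{\theta B}v_0)$. If $\dot\theta=u$ and $\theta(0)=0$, then $v=e^{\theta B}v(0)$, and with $\Phi=\Phi_{v(0)}$
$$\dot\theta^2=\Phi(\theta)+c,\qquad \ddot\theta=\tfrac12\Phi'(\theta). \tag{4}$$
This is a particle on a line, and incompleteness means that it reaches infinity in finite time.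

**Lemma C (Criterion).** System (3) has an incomplete solution with $\langle x,x\rangle=c$ if and only if for some $v_0\in V$ and $\epsilon=\pm1$
$$\Phi_{v_0}(\epsilon\theta)+c>0\ \text{ for all large }\theta,\qquad \int^\infty\frac{d\theta}{\sqrt{\Phi_{v_0}(\epsilon\theta)+c}}<\infty. \tag{5}$$
If (5) holds with $c=0$, the metric is null-incomplete.

*Proof.* *From (5) to a solution.* Let $\Phi_{v_0}(\epsilon\theta)+c>0$ for $\theta\ge\theta_1$. Start at $v=e^{\epsilon\theta_1B}v_0$, $u=\epsilon\sqrt{\Phi_{v_0}(\epsilon\theta_1)+c}$, and count $\theta$ from $\epsilon\theta_1$. By (4), $\dot\theta$ keeps the sign $\epsilon$, and at every time $t\geq 0$ of existence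
$$t=\int_{\theta_1}^{\epsilon\theta(t)}\frac{d\vartheta}{\sqrt{\Phi_{v_0}(\epsilon\vartheta)+c}}\le\int_{\theta_1}^{\infty}\frac{d\vartheta}{\sqrt{\Phi_{v_0}(\epsilon\vartheta)+c}}<\infty .$$
So the solution does not exist for all $t\ge0$. It has $u\ne0$, so for $c=0$ it belongs to a genuine null geodesic.

*From a solution to (5).* Let $(u,v)$ be a maximal solution with domain $I\ne\mathbb R$. Passing to $-x(-t)$, which keeps $c$, and shifting time, we may assume $0\in I$ and $\sup I=T<\infty$. Put $v_0=v(0)$. If $\theta$ were bounded on $[0,T)$, then $u=\dot\theta$ (by (4)) and $v=e^{\theta B}v_0$ would be bounded and the solution would extend. So $\theta$ is unbounded on $[0,T)$.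

The interval $I$ is also the maximal domain of $\theta$ as a solution of $\ddot\theta=\frac12\Phi'(\theta)$, since any extension of $\theta$ gives an extension $u=\dot\theta$, $v=e^{\theta B}v_0$ of the solution of (3). If $\dot\theta(t_1)=0$, then $t\mapsto\theta(2t_1-t)$ solves the same equation with the same data at $t_1$, so $I$ is symmetric about $t_1$. An interval with a finite end has at most one center of symmetry, so $\dot\theta$ has at most one zero. Hence $\dot\theta$ has constant sign $\epsilon$ near $T$, and $\epsilon\theta\to\infty$ monotonically. Near that end $\Phi+c=\dot\theta^2>0$, and the integral in (5) is an elapsed time, hence finite. $\square$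

We use constantly that (5) fails if $\Phi_{v_0}(\epsilon\theta)\le C(1+\theta^2)$ for large $\theta$, because $\int^\infty d\theta/\sqrt{C'(1+\theta^2)}=\infty$. In particular it fails if $\Phi_{v_0}$ is bounded above at the relevant end.

**Example 2.** Let $\dim V=1$ and $B=1$. If $F=v^2$, then $\Phi_{v_0}=v_0^2e^{2\theta}$. With $v_0\neq 0$ and $\epsilon=1$, (5) holds for every $c$, including $c=0$: explicitly $u=v$, $\dot v=v^2$. If $F=-v^2$, the metric is definite, $\Phi\le0$, and (5) never holds.

**The first attempt.** Given an incomplete solution with data $v_0,c$, keep $v_0$ and set $c=0$. This works whenever $\Phi_{v_0}(\epsilon\theta)\to\infty$: then eventually $\Phi+c\le2\Phi$, so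
$$\int^\infty\Phi^{-1/2}\,d\theta\le\sqrt2\int^\infty(\Phi+c)^{-1/2}\,d\theta<\infty. \tag{6}$$
But (5) does not say $\Phi\to\infty$. It only says $\Phi>-c$, and if $c>0$ the function $\Phi$ may return to $0$ again and again. The following function shows that this is a real obstruction.

**Lemma D.** Let $\alpha,\beta>0$ and $f(\theta)=e^{2\alpha\theta}\cos^2\beta\theta$. Then $\int_0^\infty d\theta/\sqrt{f+c}<\infty$ for every $c>0$, while $\int d\theta/\sqrt f$ diverges at every zero of $f$.

*Proof.* On $I_k=[k\pi/\beta,(k+1)\pi/\beta]$, $k\ge0$, write $\theta=((k+\frac12)\pi+s)/\beta$ with $|s|\le\pi/2$. Then $|\cos\beta\theta|=|\sin s|\ge2|s|/\pi$ and $e^{\alpha\theta}\ge E_k:=e^{\alpha k\pi/\beta}$. Hence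
$$\int_{I_k}\frac{d\theta}{\sqrt{f+c}}\le\frac2\beta\int_0^{\pi/2}\frac{ds}{\sqrt{c+4E_k^2s^2/\pi^2}}=\frac{\pi}{\beta E_k}\,\mathrm{arsinh}\frac{E_k}{\sqrt c}.$$
Here $\mathrm{arsinh}(E_k/\sqrt c)$ grows linearly in $k$ and $E_k$ grows geometrically, so the sum over $k$ converges. At a zero, $\sqrt f$ vanishes to first order, and $\int ds/|s|$ diverges. $\square$

A particle with positive energy passes each zero of $f$ in a time of order $k/E_k$. A particle with zero energy takes infinite time to reach the first zero. So if $\Phi_{v_0}=f$ can be realized while no *other* vector $v_0$ satisfies (5) with $c=0$, the conjecture is false.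

## 3. Five theorems: failure when $p,q\ge2$, truth for Lorentzian almost abelian metrics

**Theorem 1.** Let $\alpha,\beta>0$ (for example $\alpha=\beta=1$). Let $\mathfrak g$ have basis $e_0,e_x,e_y,e_w$ with nonzero brackets
$$[e_0,e_x]=\alpha e_x-\beta e_w,\qquad [e_0,e_w]=\beta e_x+\alpha e_w,\qquad [e_0,e_y]=-2\alpha e_y ,$$
and let the nonzero products be $\langle e_0,e_0\rangle=1$, $\langle e_x,e_x\rangle=-1$, $\langle e_y,e_w\rangle=-1$ (signature $(2,2)$). On any Lie group with Lie algebra $\mathfrak g$, every geodesic with $\langle\dot\gamma,\dot\gamma\rangle\le0$ is complete (in particular every null one), but for every $c>0$ there is an incomplete geodesic with $\langle\dot\gamma,\dot\gamma\rangle=c$. For suitable $\alpha,\beta$ the simply connected group has a cocompact lattice. The group is unimodular and solvable, and the metric descends to the compact quotient, which is then null-complete and incomplete.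

So the conjecture is false.

**Theorem 2.** For all $p,q\ge2$ there is an incomplete, null-complete left-invariant metric of signature $(p,q)$ on some Lie group whose Lie algebra is almost abelian.

**Theorem 3.** On a Lie group with almost abelian Lie algebra, every incomplete left-invariant Lorentzian metric (signature $(N-1,1)$ or $(1,N-1)$) is null-incomplete.

Definite metrics are complete. So, restricted to almost abelian groups, the conjecture holds in signature $(p,q)$ if and only if $\min(p,q)\le1$.

**Theorem 4.** The conjecture holds in dimension $\le3$. So the dimension $4$ in Theorem 1 is minimal.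

**Theorem 5 (any group, any signature).** Fix a Euclidean norm on $\mathfrak g$. If the metric is null-complete and $x(t)=dL_{\gamma^{-1}}\dot\gamma$ is the velocity of a geodesic that cannot be continued past $T<\infty$, then $\log|x(t)|=o\big(\int_0^t|x|\big)$ as $t\to T$. In particular, an incomplete geodesic with $|x(t)|\le C/(T-t)$ forces null-incompleteness.

The Lorentzian case for general groups of dimension $\ge4$ is not settled here.

## 4. A counterexample of signature $(2,2)$

How does one realize $f=e^{2\alpha\theta}\cos^2\beta\theta$? Let $B$ act on a plane with coordinates $(x,y)$ as multiplication of $x+iy$ by $\alpha+i\beta$, and let $F$ restrict to $x^2$ there. Then $F$ is degenerate on the plane, with radical the $y$-axis, so a nondegenerate $F$ needs a partner $w$ for $y$, that is, $F=x^2+2yw$. At the zeros of $x$, the new term $2yw$ is all that is left of $\Phi$. There $y=\pm re^{\alpha\theta}$ with alternating sign, so if $w$ keeps its sign, $\Phi$ is $\le0$ at every second zero. That stops every null particle. Any growth rate for $w$ gives alternating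 signs; the rate $-2\alpha$ makes $D$ traceless, which we need for the lattice.

**Step 1: the system.** We check that Theorem 1 is this model. Here $De_x=\alpha e_x-\beta e_w$, $De_w=\beta e_x+\alpha e_w$, $De_y=-2\alpha e_y$, and for $v=xe_x+ye_y+we_w$ we have $F(v)=x^2+2yw$. So $F(v,e_x)=x$, $F(v,e_w)=y$, $F(v,e_y)=w$. The components of $Bv$ are read off from $F(Bv,z)=F(v,Dz)$:
$$(Bv)_x=F(v,De_x)=\alpha x-\beta y,\qquad (Bv)_y=F(v,De_w)=\beta x+\alpha y,\qquad (Bv)_w=F(v,De_y)=-2\alpha w.$$
Hence $e^{\theta B}$ multiplies $x+iy$ by $e^{(\alpha+i\beta)\theta}$ and $w$ by $e^{-2\alpha\theta}$. With $x_0+iy_0=re^{i\varphi}$,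
$$\Phi_{v_0}(\theta)=r^2e^{2\alpha\theta}\cos^2(\beta\theta+\varphi)+2r\,w_0\,e^{-\alpha\theta}\sin(\beta\theta+\varphi). \tag{7}$$
The form $F$ has signature $(2,1)$, so the metric has signature $(2,2)$. Also $\mathrm{tr}\,D=\alpha+\alpha-2\alpha=0$, so $\mathfrak g$ is unimodular, and it is solvable.

**Step 2: geodesics with $c\le0$ are complete.** We violate the positivity in (5). Let $\theta_k=(\frac\pi2-\varphi+k\pi)/\beta$, $k\in\mathbb Z$. The cosine vanishes there, so
$$\Phi_{v_0}(\theta_k)=2(-1)^k\,r\,w_0\,e^{-\alpha\theta_k}.$$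
If $rw_0=0$ this is $0$ for all $k$. Otherwise it is negative for all $k$ of one parity. Either way $\Phi_{v_0}+c\le0$ at points arbitrarily far out in both directions. By Lemma C no solution with $c\le0$ is incomplete.

**Step 3: for every $c>0$ some geodesic is incomplete.** Take $v_0=e_x$ in (7): $r=1$, $\varphi=0$, $w_0=0$, so $\Phi_{v_0}=e^{2\alpha\theta}\cos^2\beta\theta=f$, and $f+c>0$. Lemma D gives (5), and Lemma C gives the incomplete geodesic. For $c=1$ one may take $x(0)=\sqrt2\,e_0+e_x$: indeed $u(0)^2=\Phi(0)+1=2$.

**Step 4: a cocompact lattice.** We choose $\alpha,\beta$ so that $e^D$ is conjugate to an integer matrix. The polynomial $X^3-X-1$ has discriminant $-4(-1)^3-27=-23<0$, so it has one real root $\rho_0$ and a pair of nonreal roots. Its value at $1$ is $-1$, so $\rho_0>1$, and the product of the roots is $1$. So its companion matrix is in $SL(3,\mathbb Z)$. Let $M\in SL(3,\mathbb Z)$ be the inverse of that matrix. With $\alpha=\frac12\log\rho_0>0$, the eigenvalues of $M$ are $\rho_0^{-1}=e^{-2\alpha}$ and two nonreal conjugate numbers of modulus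 $\rho_0^{1/2}=e^{\alpha}$, that is, $e^{\alpha\pm i\beta}$ for some $\beta\in(0,\pi)$.

Use these $\alpha,\beta$. The map $D$ is similar to its adjoint $B$, which has eigenvalues $\alpha\pm i\beta$ and $-2\alpha$. So $e^D$ and $M$ have the same three distinct eigenvalues, and $e^D=PMP^{-1}$ for some $P\in GL(3,\mathbb R)$. The simply connected group is $G=\mathbb R\ltimes_{e^{tD}}\mathbb R^3$ with $(s,a)(t,b)=(s+t,a+e^{sD}b)$. Since $e^{D}P\mathbb Z^3=PM\mathbb Z^3=P\mathbb Z^3$, the set $\Gamma=\mathbb Z\ltimes P\mathbb Z^3$ is a discrete subgroup. A left multiplication by some $(n,0)$ moves the first coordinate into $[0,1)$, and then one by some $(0,Pm)$ moves the second into $P[0,1]^3$. So $\Gamma\backslash G$ is compact. The left-invariant metric descends to $\Gamma\backslash G$, and geodesics there lift to $G$ with the same domains. So the compact quotient is null-complete and incomplete. This proves Theorem 1. $\blacksquare$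

## 5. Counterexamples in every signature $(p,q)$ with $p,q\ge2$

We prove Theorem 2 by enlarging $V$ without creating incomplete null geodesics. For $m,k\ge0$ let $V=\mathbb R^3\oplus\mathbb C^m\oplus\mathbb R^k\ni(x,y,w;\zeta;\eta)$ and
$$F=x^2+2yw+\mathrm{Re}\sum_j\zeta_j^2-|\eta|^2 .$$
Let $B$ act on $\mathbb R^3$ as in Section 4 with $\alpha=\beta=1$, on $\mathbb C^m$ as multiplication by $2+i$, and on $\mathbb R^k$ as $0$.

**Step 1: signatures.** $F$ has signature $(2+m,\,1+m+k)$, so the metric has signature $(2+m+k,\,2+m)$. For $p\ge q\ge2$ take $m=q-2$, $k=p-q$. For $p<q$ take the metric of signature $(q,p)$ and change its sign.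

**Step 2: no incomplete null geodesic.** With $S=\sum_j\zeta_j^2$ formed from the components of $v_0$,
$$\Phi_{v_0}=r^2e^{2\theta}\cos^2(\theta+\varphi)+2rw_0e^{-\theta}\sin(\theta+\varphi)+e^{4\theta}\,\mathrm{Re}(e^{2i\theta}S)-|\eta|^2 .$$
Let $c=0$ and let $\theta_k$ be as in Section 4 with $\beta=1$.

*At $+\infty$.* If $S\ne0$, then at the points where $\mathrm{Re}(e^{2i\theta}S)=-|S|$ we have, for $\theta\ge0$, $\Phi\le r^2e^{2\theta}+2r|w_0|-|S|e^{4\theta}$, which is negative far out. If $S=0$, then $\Phi(\theta_k)=2(-1)^krw_0e^{-\theta_k}-|\eta|^2\le0$ for infinitely many $k\to+\infty$.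

*At $-\infty$.* If $rw_0\ne0$, then $\Phi(\theta_k)=2(-1)^krw_0e^{-\theta_k}+O(1)\to-\infty$ along the $k\to-\infty$ of one parity. If $rw_0=0$, then $\Phi$ is bounded for $\theta\le0$, so the integral in (5) diverges.

So (5) fails for $c=0$ at both ends, and by Lemma C the metric is null-complete.

**Step 3: incompleteness.** With $v_0=e_x$ and $\zeta=\eta=0$ we have $\Phi_{v_0}=e^{2\theta}\cos^2\theta$, and Lemma D applies for every $c>0$. $\blacksquare$

## 6. Lorentzian almost abelian metrics: exponential polynomials and their means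

We start the proof of Theorem 3. If $V$ is degenerate, Proposition B applies. So let $V$ be nondegenerate, of dimension $n=N-1$, and use (3). The metric, rescaled so that $\langle e_0,e_0\rangle=1$, has signature $(1+s,r)$, where $F$ has signature $(r,s)$. Being Lorentzian, it has $s=0$ or $r=1$. So either $F$ is positive definite, or $n\ge2$ and $F$ has signature $(1,n-1)$.

Assume there is an incomplete solution. By Lemma C, after replacing $B$ by $-B$ if necessary (that is, $\theta$ by $-\theta$), there are $v_0$ and $c$ with
$$\Phi+c>0\ \text{ on }[\theta_1,\infty),\qquad\int_{\theta_1}^\infty\frac{d\theta}{\sqrt{\Phi+c}}<\infty,\qquad\Phi=\Phi_{v_0}. \tag{8}$$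

**Definition (good vector).** $\tilde v\in V$ is *good* if $\Phi_{\tilde v}>0$ near $+\infty$ and $\int^\infty\Phi_{\tilde v}^{-1/2}d\theta<\infty$.

By Lemma C with $c=0$, one good vector gives null-incompleteness. We must find one. Section 4 shows what to fear: there $e^{\theta B}e_x=e^{\alpha\theta}(\cos\beta\theta,\sin\beta\theta,0)$ rotates through the zero set of $F$. The idea is to remove the rotation by averaging: replace $v_0$ by its part belonging to real eigenvalues of $B$. In Section 4 that average is $0$. For $F$ of signature $(1,n-1)$ the relevant vectors lie in a convex cone, and averages inside the cone do not vanish. When the average is null, finer work is needed.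

**Definition (trigonometric polynomials, E-functions, order, mean).** A *trigonometric polynomial* is a finite sum of terms $\cos\omega\theta$, $\sin\omega\theta$ with real or vector coefficients. Its *mean* $M(T)$ is its constant term, so $M(T)=\lim_{L\to\infty}\frac1L\int_0^LT\,d\theta$. An *E-function* is a finite sum
$$f=\sum e^{\sigma\theta}\theta^i\,T_{\sigma,i}(\theta),\qquad\sigma\in\mathbb R,\ i\in\mathbb Z_{\ge0},$$
with trigonometric polynomials $T_{\sigma,i}$, possibly vector valued. Order the pairs $(\sigma,i)$ lexicographically. For $f\neq 0$, $\mathrm{ord}\,f$ is the largest pair with $T_{\sigma,i}\not\equiv0$, and that $T_{\sigma,i}$ is the *leading coefficient*. Put $Mf=\sum e^{\sigma\theta}\theta^iM(T_{\sigma,i})$. For example, $f=e^{\theta}\theta(1+\cos\theta)+3$ has order $(1,1)$, leading coefficient $1+\cos\theta$, and $Mf=e^\theta\theta+3$.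

Since $e^{\sigma'\theta}\theta^{i'}=o(e^{\sigma\theta}\theta^i)$ as $\theta\to\infty$ when $(\sigma',i')<(\sigma,i)$, an E-function of order $(\sigma,i)$ and leading coefficient $T$ is $e^{\sigma\theta}\theta^i(T+o(1))$.

**Lemma E.** For real scalar trigonometric polynomials $T$:

(T1) If $T\ge0$ on $\mathbb R$ and $T\not\equiv0$, then $M(T)>0$.

(T2) If $T\ge-o(1)$ as $\theta\to\infty$, then $T\ge0$ on $\mathbb R$. Consequently, if a real scalar E-function $f$ has $\mathrm{ord}f>(0,0)$ and $f+c'\ge0$ near $+\infty$ for some constant $c'$, its leading coefficient is $\ge0$ and has positive mean.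

Moreover, the representation of an E-function is unique.

*Proof.* (T1) Write $T=\sum_\omega c_\omega e^{i\omega\theta}$ with distinct real $\omega$. As $T$ is real, $M(T^2)=M(|T|^2)=\sum|c_\omega|^2$. If $0\le T\le C$, then $0\le T^2\le CT$, so $\sum|c_\omega|^2\le C\,M(T)$. If $M(T)=0$, all $c_\omega$ vanish. And $M(T)\ge0$ is clear.

(T2) Let $\omega_1,\dots,\omega_d$ be the frequencies of $T$ and $\varepsilon>0$. The set of points $(e^{i\omega_1t},\dots,e^{i\omega_dt})$, $t\in\mathbb R$, is bounded, so finitely many $t_1,\dots,t_M$ are such that each such point is $\varepsilon$-close to the one for some $t_a$. Then $|e^{i\omega_j(t-t_a)}-1|\le\varepsilon$ for all $j$. Taking $t$ large and $\varepsilon\to0$ we get $\tau_j\to\infty$ with $\sup_\theta|T(\theta+\tau_j)-T(\theta)|\to0$. So $T(\theta)=\lim_jT(\theta+\tau_j)\ge0$. For the consequence, let $f=e^{\sigma\theta}\theta^i(T+o(1))$ with $(\sigma,i)>(0,0)$. Then $e^{\sigma\theta}\theta^i\to\infty$, so $f+c'\ge0$ gives $T\ge-o(1)$, hence $T\ge0$. As a leading coefficient, $T\not\equiv0$, so $M(T)>0$ by (T1).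

*Uniqueness.* If a nontrivial representation gave the zero function, then its leading $T$ would satisfy $T=o(1)$. By (T2) applied to $\pm T$ (componentwise), $T\equiv0$ as a function, and then all its coefficients vanish by $M(T^2)=\sum|c_\omega|^2$. This is a contradiction. $\square$

By the Jordan form of $B$, $e^{\theta B}v$ is an E-function: an eigenvalue $\sigma+ i\omega$ contributes terms $e^{\sigma\theta}\theta^i$ times a trigonometric polynomial of frequency $\omega$. Let $v_R$ be the component of $v$ in the sum of the generalized eigenspaces of $B$ for real eigenvalues. The terms with $\omega\neq0$ have mean zero, so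
$$e^{\theta B}v_R=M(e^{\theta B}v). \tag{9}$$
Also $M$ commutes with fixed linear maps, so components of $e^{\theta B}v_R$ are the means of the components of $e^{\theta B}v$.

**The leading coefficient of the orbit.** By (8), $v_0\ne0$, since otherwise $\Phi=0$. Let $(\lambda,k)=\mathrm{ord}(e^{\theta B}v_0)$ with leading coefficient $q(\theta)$. Comparing coefficients at $(\lambda,k)$ in $\frac d{d\theta}e^{\theta B}v_0=Be^{\theta B}v_0$ gives $q'+\lambda q=Bq$. So
$$q'=(B-\lambda)q,\qquad q(\theta)=e^{\theta(B-\lambda)}q(0),\qquad v_*:=M(q)\ \text{ satisfies }\ Bv_*=\lambda v_* , \tag{10}$$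
the last because $M(q')=0$. In particular $q$ *never vanishes*. We have $\Phi=e^{2\lambda\theta}\theta^{2k}(F(q)+o(1))$, and by (8) $\Phi$ is not $O(1+\theta^2)$. Hence
$$\lambda>0,\quad\text{or}\quad\lambda=0\ \text{and}\ k\ge2. \tag{11}$$

**The case $F$ positive definite.** Here the first attempt of Section 2 succeeds, once we know that $q$ stays away from $0$. Let $W_q$ be the span of all $q(\theta)$; it is spanned by finitely many $q(\theta_a)$. By (10), $e^{s(B-\lambda)}q(\theta_a)=q(\theta_a+s)$ is bounded in $s\in\mathbb R$, so $e^{s(B-\lambda)}$ is bounded on $W_q$, say by $C$ in norm, for all $s\in\mathbb R$. Then $|q(0)|=|e^{-\theta(B-\lambda)}q(\theta)|\le C|q(\theta)|$, and so $F(q)\ge\delta>0$. With (11), $\Phi\to\infty$, and (6) shows that $v_0$ is good.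

## 7. The cone argument when $F$ has signature $(1,n-1)$

Write $F=\ell^2-|\cdot|^2$ in an $F$-orthogonal splitting of $V$ into a line, with linear coordinate $\ell$, and a complement with Euclidean norm. Let $K=\{F\ge0,\ \ell\ge0\}$, a closed convex cone. We keep (8)–(11).

**Step 1: the average $v_*$ lies in $K$ and is nonzero.** By (11), $e^{2\lambda\theta}\theta^{2k}\to\infty$, so $\Phi+c>0$ gives $F(q)\ge-o(1)$. By (T2), $F(q(\theta))\ge0$ for all $\theta$. Since $q\neq0$, $\ell(q)\ne0$ everywhere: $\ell(z)=0$ and $F(z)\ge0$ force $z=0$. Replacing $v_0$ by $-v_0$ if needed, which does not change $\Phi$, we have $q(\theta)\in K$ for all $\theta$. As a limit of averages, $v_*=M(q)\in K$. And $\ell(v_*)=M(\ell\circ q)>0$ by (T1), so $v_*\ne0$.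

**Step 2: if $F(v_*)>0$, we are done.** If $\lambda>0$, then $\Phi_{v_*}=e^{2\lambda\theta}F(v_*)$ by (10), and $v_*$ is good. If $\lambda=0$, then (9) gives $e^{\theta B}(v_0)_R=\theta^k(v_*+o(1))$, so $\Phi_{(v_0)_R}\sim\theta^{2k}F(v_*)$ with $k\ge2$ by (11), and $(v_0)_R$ is good.

**Step 3: if $F(v_*)=0$, then $q\equiv v_*$.** From now on $F(v_*)=0$. We show that null averages leave no room for rotation. In the splitting write $v_*=(a,\bar a)$ with $a=|\bar a|>0$, and $z=(b,\bar b)\in K$, so $b\ge|\bar b|$. Then $F(v_*,z)=ab-\bar a\cdot\bar b\ge a(b-|\bar b|)\ge0$. Equality holds only if $b=|\bar b|$ and $\bar a\cdot\bar b=|\bar a||\bar b|$, that is, only for $z\in\mathbb R_{\ge0}v_*$. Now $F(v_*,q)\ge0$ is a trigonometric polynomial with mean $F(v_*,v_*)=0$, so by (T1) it vanishes identically. Hence $q(\theta)\in\mathbb Rv_*$, so $q'=(B-\lambda)q=0$, and $q\equiv M(q)=v_*$.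

**Step 4: light-cone coordinates and the size of $\Phi$.** The leading term of $\Phi$ has cancelled, so we look at the next terms. Choose a null $v_1$ with $F(v_*,v_1)=1$, and let $E=\{v_*,v_1\}^\perp$, on which $F$ is negative definite; put $|m|^2=-F(m)$ on $E$. Write $z=yv_*+m+wv_1$. Then
$$F(z)=2yw-|m|^2,\qquad F(z,z')=yw'+wy'-m\cdot m' . \tag{12}$$
From here on $y,m,w$ denote these components along $e^{\theta B}v_0$. By Step 3, $y=e^{\lambda\theta}\theta^k(1+o(1))$, and $\mathrm{ord}\,w,\ \mathrm{ord}\,m<(\lambda,k)$ (where nonzero). If $w\equiv0$, then $\Phi=-|m|^2\le0$, which contradicts (8). So let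
$$\mathrm{ord}\,w=(\mu,j),\quad\text{leading coefficient }W,\qquad G=e^{(\lambda+\mu)\theta}\theta^{k+j}.$$

*$G\to\infty$ and $\int^\infty G^{-1/2}<\infty$.* For large $\theta$, $\Phi\le2yw=2G(W+o(1))\le CG$. Since $G$ is an exponential times a nonnegative power, it tends to $\infty$ or is bounded near $+\infty$. If it were bounded, $\Phi$ would be bounded above, contradicting (8). So $G\to\infty$, eventually $\Phi+c\le(C+1)G$, and (8) gives
$$\int^\infty G^{-1/2}\,d\theta<\infty. \tag{13}$$

*The mean of $W$ is positive.* The E-function $2yw$ has order $(\lambda+\mu,k+j)>(0,0)$ and leading coefficient $2W$, and $2yw+c\ge\Phi+c>0$. By (T2), $W\ge0$ and $\bar W:=M(W)>0$.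

*The size of $m$.* From $\Phi+c>0$ we get $|m|^2\le2yw+c=O(G)$. Suppose $m\not\equiv0$ has order $(\nu,l)$ and leading coefficient $m_0(\theta)$. The trigonometric polynomial $|m_0|^2\ge0$ does not tend to $0$ at $+\infty$: otherwise (T2) applied to $-|m_0|^2$ would give $m_0\equiv0$. So $2(\nu,l)>(\lambda+\mu,k+j)$ would make $|m|^2/G$ unbounded. Hence $2(\nu,l)\le(\lambda+\mu,k+j)$, and
$$m=\sqrt G\,(\tilde m+o(1)),$$
where $\tilde m=m_0$ if $2(\nu,l)=(\lambda+\mu,k+j)$, and $\tilde m=0$ otherwise, including when $m\equiv0$. Therefore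
$$\Phi=G\,\big(2W-|\tilde m|^2+o(1)\big),\qquad 2W-|\tilde m|^2\ge0\ \text{ on }\mathbb R, \tag{14}$$
the inequality by (T2), as $G\to\infty$ and $\Phi+c>0$. Put $\bar m=M(\tilde m)$. Since $M(|\tilde m-\bar m|^2)=M(|\tilde m|^2)-|\bar m|^2\geq 0$,
$$2\bar W\ \ge\ M(|\tilde m|^2)\ \ge\ |\bar m|^2. \tag{15}$$

*The averaged vector.* By (9) the components along $e^{\theta B}(v_0)_R$ are $My=e^{\lambda\theta}\theta^k(1+o(1))$, $Mw=e^{\mu\theta}\theta^j(\bar W+o(1))$, $Mm=\sqrt G(\bar m+o(1))$. So
$$\Phi_{(v_0)_R}=G\,\big(2\bar W-|\bar m|^2+o(1)\big). \tag{16}$$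

**Step 5: if $2\bar W>|\bar m|^2$, we are done.** By (16) and (13), $(v_0)_R$ is good.

**Step 6: if $2\bar W=|\bar m|^2$, there is no rotation in the leading terms.** Both inequalities in (15) are equalities. So $M(2W-|\tilde m|^2)=0$ and $M(|\tilde m-\bar m|^2)=0$. By (T1), with (14), $2W\equiv|\tilde m|^2$ and $\tilde m\equiv\bar m$. Since $|\bar m|^2=2\bar W>0$, we have $\bar m\ne0$, and $W\equiv\bar W$ is constant. In particular $\mathrm{ord}\,m=(\nu,l)$ with
$$2\nu=\lambda+\mu,\qquad 2l=k+j.$$
Such cancellation does occur: for $B=\mathrm{diag}(\lambda,\nu,\mu)$ in coordinates $(y,m,w)$ with $\dim E=1$ and $2\nu=\lambda+\mu$, the vector $(1,1,\frac12)$ has $\Phi\equiv0$. Doubling $y$ repairs it: $(2,1,\frac12)$ has $\Phi=e^{(\lambda+\mu)\theta}$. This is the device for the next case.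

Let $v_\lambda$ be the component of $v_0$ in the generalized eigenspace of the real eigenvalue $\lambda$. Then $e^{\theta B}v_\lambda$ consists of the terms of $e^{\theta B}v_0$ with $\sigma=\lambda$ and frequency $0$. Since $\mathrm{ord}\,w<(\lambda,k)$, we have $\mu\le\lambda$.

**Step 6a: $\mu<\lambda$.** Then also $\nu<\lambda$, so $w$ and $m$ contain no terms with $\sigma=\lambda$. Hence the $w$- and $m$-components vanish along $e^{\theta B}v_\lambda$, while its $y$-component is $e^{\lambda\theta}\theta^k(1+o(1))$. Let $\tilde v=(v_0)_R+v_\lambda$. Its $w$- and $m$-components are those of $(v_0)_R$, and its $y$-component is $\sim2e^{\lambda\theta}\theta^k$. So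
$$\Phi_{\tilde v}=G\,(4\bar W-|\bar m|^2+o(1))=G\,(2\bar W+o(1)),$$
and $\tilde v$ is good by (13).

**Step 6b: $\mu=\lambda$.** Now $y,m,w$ live at the same exponential rate, and doubling $y$ would double the others as well. We work with polynomials. Since $(\lambda,j)<(\lambda,k)$, $j<k$. Since $2l=k+j$ with $l$ an integer, $k-j\ge2$, so $k\ge2$ and $l\ge1$. Let $N=B-\lambda$ on the generalized eigenspace, and $P(\theta)=e^{\theta N}v_\lambda$. This is a vector polynomial with components
$$y=\theta^k+\cdots,\qquad m=\bar m\,\theta^l+\cdots,\qquad w=\bar W\theta^j+\cdots,$$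
dots being lower powers. Put $R=F(P)$. By (12), $\deg R\le k+j$, and the coefficient of $\theta^{k+j}$ is $2\bar W-|\bar m|^2=0$. Let $r$ be the coefficient of $\theta^{k+j-1}$.

*Comparing $\Phi$ with $R$.* Since $\lambda$ is the largest $\sigma$ occurring,
$$e^{\theta B}v_0=e^{\lambda\theta}(P+O)+\rho,$$
where $O=\sum_i\theta^iO_i(\theta)$ has zero-mean trigonometric polynomials $O_i$ (from eigenvalues $\lambda+i\omega$, $\omega\neq0$), and $\rho$ contains only $\sigma<\lambda$. The leading coefficients of $y,m,w$ along $e^{\theta B}v_0$ are the constants $1,\bar m,\bar W$, at $\theta$-degrees $k,l,j$. So the $y$-, $m$-, $w$-components of $O$ have degree in $\theta$ at most $k-1$, $l-1$, $j-1$ (and the $w$-component is $0$ if $j=0$). The terms of $\Phi$ with $\sigma=2\lambda$ are $e^{2\lambda\theta}\big(R+2F(P,O)+F(O)\big)$; all others have $\sigma<2\lambda$. By (12), $F(O)$ has degree at most $k+j-2$. And $F(P,O)$ has degree at most $k+j-1$, since $k+(j-1)$, $j+(k-1)$ and $l+(l-1)$ all equal $k+j-1$; its coefficients have zero mean, being constants times the $O_i$.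 So $\Phi$ has no term above $(2\lambda,k+j-1)$, and its coefficient there is
$$T=r+(\text{a trigonometric polynomial of mean }0). \tag{17}$$
We have $(2\lambda,k+j-1)>(0,0)$ by (11) and $k\ge2$. If $T\not\equiv0$, it is the leading coefficient of $\Phi$, and $\Phi+c>0$ with (T2) gives $r=M(T)>0$. If $T\equiv0$, then $r=0$. We treat the two cases.

*Case $r>0$.* Here $\Phi_{v_\lambda}=e^{2\lambda\theta}R\sim r\,e^{2\lambda\theta}\theta^{k+j-1}$. If $\lambda>0$, $v_\lambda$ is good. If $\lambda=0$, then $\Phi=O(\theta^{k+j-1})$, and (8) forces $k+j-1>2$, since $\Phi$ is not $O(1+\theta^2)$. So $v_\lambda$ is good.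

*Case $T\equiv0$, $r=0$.* Now $\deg R\le k+j-2$ and $\Phi$ has no term above $(2\lambda,k+j-2)$. We look for a vector whose $F$ gains a positive term at exactly this degree. For $t>0$ let $\tilde v=v_\lambda+tN^2v_\lambda$. Since $P'=NP$, its orbit is $e^{\lambda\theta}(P+tP'')$, and
$$F(P+tP'')=R+2t\,F(P,P'')+t^2F(P'').$$
The components of $P''$ have degrees at most $k-2,l-2,j-2$ (zero if negative), so $\deg F(P'')\le k+j-4$ and $\deg F(P,P'')\le k+j-2$. By (12), the coefficient of $\theta^{k+j-2}$ in $F(P,P'')=yw''+wy''-m\cdot m''$ is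
$$\bar W\big[j(j-1)+k(k-1)\big]-|\bar m|^2\,l(l-1)=\bar W\big[j^2+k^2-2l^2-(j+k-2l)\big]=\tfrac12\bar W(k-j)^2>0,$$
where we used $|\bar m|^2=2\bar W$ and $2l=k+j$, so that $2l^2=\frac12(k+j)^2$. So for $t$ large the coefficient of $\theta^{k+j-2}$ in $F(P+tP'')$ is some $\kappa>0$: the term $R$ contributes a fixed number, the middle term contributes $t\bar W(k-j)^2$, and $t^2F(P'')$ contributes nothing. Hence $\Phi_{\tilde v}\sim\kappa\,e^{2\lambda\theta}\theta^{k+j-2}$. If $\lambda>0$, $\tilde v$ is good. If $\lambda=0$, then $\Phi=O(1+\theta^{k+j-2})$, so (8) forces $k+j-2>2$, and $\tilde v$ is good.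

In every case there is a good vector. This proves Theorem 3. $\blacksquare$

## 8. Dimension at most three

We prove Theorem 4. Definite metrics are complete, so only Lorentzian metrics in dimensions $2$ and $3$ matter.

**Step 1: solvable algebras are almost abelian in these dimensions.** The aim is to use Theorem 3. In dimension $2$, any line containing $[\mathfrak g,\mathfrak g]$ is an abelian ideal of codimension one. In dimension $3$ with $\mathfrak g$ solvable, $[\mathfrak g,\mathfrak g]$ is nilpotent of dimension $\le2$, hence abelian. If its dimension is $2$, it is the ideal we want. If it is $0$, any plane will do. If $[\mathfrak g,\mathfrak g]=\mathbb Rz$, the centralizer of $z$ is the kernel of $x\mapsto[x,z]\in\mathbb Rz$, so it has dimension $\ge2$. Pick $b$ in it with $b\notin\mathbb Rz$. Then $\mathrm{span}(z,b)$ is abelian and contains $[\mathfrak g,\mathfrak g]$, so it is an abelian ideal.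

**Step 2: the remaining equation.** A nonsolvable $3$-dimensional algebra is simple by Levi's theorem, since a nonzero semisimple algebra has dimension at least $3$. So $\mathfrak g=[\mathfrak g,\mathfrak g]$ and $\mathfrak g$ is unimodular. Changing the sign of the metric if needed, let $q$ be the form, of signature $(2,1)$. Take an orthonormal basis with $q(e_1,e_1)=q(e_2,e_2)=1$, $q(e_3,e_3)=-1$, the volume form with $\mathrm{vol}(e_1,e_2,e_3)=1$, and define $\times$ by $q(x\times y,z)=\mathrm{vol}(x,y,z)$. Then
$$e_1\times e_2=-e_3,\qquad e_2\times e_3=e_1,\qquad e_3\times e_1=e_2 .$$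
The product is skew in $(x,y)$, each map $X_x=x\times\cdot$ is $q$-skew, and $x\times y\ne0$ for independent $x,y$. Since $\times$ identifies $\Lambda^2\mathfrak g$ with $\mathfrak g$, we can write $[x,y]=L(x\times y)$ with $L$ linear. Split $L=S+A$ with $S$ self-adjoint and $A$ skew. The map $a\mapsto X_a$ is injective into the $3$-dimensional space of skew maps, so $A=X_a$ for some $a$.

Unimodularity gives $a=0$: we have $\mathrm{ad}_x=(S+X_a)X_x$, and $\mathrm{tr}(SX_x)=0$ because $S$ is self-adjoint and $X_x$ is skew. From the table, writing $X_i=X_{e_i}$: $X_1$ sends $e_2\mapsto-e_3$, $e_3\mapsto-e_2$; $X_2$ sends $e_1\mapsto e_3$, $e_3\mapsto e_1$; $X_3$ sends $e_1\mapsto e_2$, $e_2\mapsto-e_1$; and $X_ie_i=0$. So $\mathrm{tr}X_1^2=\mathrm{tr}X_2^2=2$, $\mathrm{tr}X_3^2=-2$, and $\mathrm{tr}X_iX_j=0$ for $i\ne j$. That is, $\mathrm{tr}(X_aX_x)=2q(a,x)$. Thus $0=\mathrm{tr}\,\mathrm{ad}_x=2q(a,x)$ for all $x$, and $a=0$.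

Now (1) reads $q(\dot x,z)=q(x,S(x\times z))=q(Sx,x\times z)=\mathrm{vol}(x,z,Sx)=\mathrm{vol}(Sx,x,z)$, so
$$\dot x=Sx\times x, \tag{18}$$
with first integrals $q(x,x)$ and $s(x)=q(x,Sx)$, because $Sx\times x$ is orthogonal to $x$ and to $Sx$. Replacing $S$ by $S-\sigma I$ does not change (18). Assume null-completeness; we prove completeness.

**Step 3: null zeros of $s$ are eigenvectors.** Claim: *if $x_0\ne0$ is null and $s(x_0)=0$, then $Sx_0\in\mathbb Rx_0$.* Otherwise $x_0$ and $Sx_0$ are independent and lie in the plane $x_0^\perp$, so they span it. Then $Sx_0\times x_0$ is nonzero and lies in $(x_0^\perp)^\perp=\mathbb Rx_0$, so it equals $bx_0$ with $b\ne0$. But then $x_0/(1-bt)$ is an incomplete null solution of (18), a contradiction. The claim holds for every $S$ giving the same equation (18), in particular for all $S-\sigma I$.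

**Step 4: no such $x_0$.** Suppose $s\ne0$ on all nonzero null vectors. The null cone minus $0$ has two connected halves exchanged by $x\mapsto-x$, and $s$ is even. So $s$ has constant sign there; let $\pm s>0$ and write $s_1=\pm s$. We show that $s_1+\tau q$ is positive definite for some $\tau$. This is Finsler's lemma; here is a proof. We need
$$-\frac{s_1(x)}{q(x)}<\tau\ \text{ if }q(x)>0,\qquad \tau<\frac{s_1(y)}{-q(y)}\ \text{ if }q(y)<0 .$$
(Here $q(x)=q(x,x)$.) On the part of the Euclidean unit sphere with $q>0$, the function $-s_1/q$ is continuous and tends to $-\infty$ at the boundary $q=0$, where $s_1>0$; so it attains its supremum. Likewise $s_1/(-q)$ attains its infimum on $q<0$. So it is enough to show $s_1(x)+s_1(y)>0$ whenever $q(x)=1$, $q(y)=-1$. The equation $q(x+ty)=1+2t\,q(x,y)-t^2=0$ has two real roots with product $-1$, say $t$ and $-1/t$. The vectors $x+ty$ and $x-y/t$ are null and nonzero, so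
$$0<s_1(x+ty)+t^2s_1(x-y/t)=(1+t^2)\big(s_1(x)+s_1(y)\big),$$
the mixed terms cancelling. This proves the lemma. The positive definite form $s_1+\tau q$ is conserved by (18), so solutions stay in compact sets and are complete.

**Step 5: such an $x_0$ exists.** By Step 3, $Sx_0=\sigma x_0$; replace $S$ by $S-\sigma I$, so that $Sx_0=0$. Choose a null $x_1$ with $q(x_0,x_1)=1$ and a vector $e\perp x_0,x_1$ with $q(e,e)=1$ (possible by the signature), and write $x=Ux_0+\eta e+fx_1$. Then $Sx$ depends only on $(\eta,f)$, and since $q(x_0,Sx)=q(Sx_0,x)=0$,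
$$s(x)=A\eta^2+2C_1\eta f+C_2f^2$$
for constants $A,C_1,C_2$. The vectors $n_\eta=-\frac{\eta^2}2x_0+\eta e+x_1$ are null. Put $h(\eta)=s(n_\eta)=A\eta^2+2C_1\eta+C_2$. If $h(\eta)=0$, then $Sn_\eta\in\mathbb Rn_\eta$ by Step 3, and so
$$h'(\eta)=2q(Sn_\eta,n_\eta')\in\mathbb R\,q(n_\eta,n_\eta')=\{0\},$$
because $q(n_\eta,n_\eta)\equiv0$. So $h$ has no simple real zero. This excludes $C_1^2>AC_2$: if $A\neq0$ there would be two simple zeros, and if $A=0$ then $C_1\ne0$ and $h$ would be linear with a simple zero. So $C_1^2\le AC_2$.

*If $C_1^2<AC_2$*, then $s$ is definite in $(\eta,f)$ and conserved. So $\eta,f$, and with them $Sx$, are bounded along each solution. Hence $|\dot x|\le K|x|$ along it, and it is complete by Gronwall.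

*If $C_1^2=AC_2$*, the form $s$ has rank at most one, so $s(x)=\varepsilon q(b,x)^2$ for some vector $b$ and $\varepsilon\in\{0,\pm1\}$. Polarizing, $Sx=\varepsilon q(b,x)b$, and (18) is $\dot x=\varepsilon q(b,x)\,b\times x$. Since $q(b,b\times x)=0$, $q(b,x)$ is a constant $\kappa$ along the solution, which therefore solves the linear equation $\dot x=\varepsilon\kappa\,b\times x$ and is complete.

This proves Theorem 4. $\blacksquare$

## 9. How slowly an incomplete geodesic must turn when the metric is null-complete

Theorem 5 belongs to another natural attempt at the conjecture, in full generality. Along an incomplete geodesic $|x|\to\infty$ while $\langle x,x\rangle=c$ is fixed. So the directions $x/|x|$ accumulate only at null directions, and one hopes that a limit direction starts an incomplete null geodesic. It need not. In Step 3 of Section 4, at $\theta=\theta_k$ we have $u=\sqrt c$ and $v=\pm e^{\alpha\theta_k}e_y$, so $\pm e_y$ are limit directions. But $x=e_y$ is a rest point of (3): $u=0$, and $F(e_y,Be_y)=F(e_y,-\beta e_x+\alpha e_y)=0$. What survives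 of the attempt is a statement about average growth.

**Step 1: the flow on the sphere of directions.** Write (1) as $\dot x=Q(x)$ with $Q$ quadratic and $|Q(x)|\le K|x|^2$, $K>0$. Since $|x|$ grows at rate at most $K|x|^2$, the quantity $1/|x|$ decreases at rate at most $K$. So after time $t$ a solution survives for a time at least $1/(K|x(t)|)$. If it stops at $T$, then
$$|x(t)|\ge\frac1{K(T-t)}\to\infty\quad(t\to T). \tag{19}$$
Put $\upsilon=x/|x|$, $ds=|x|\,dt$, and $a(\upsilon)=(\upsilon,Q(\upsilon))$ with the Euclidean inner product. Then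
$$\upsilon_s=Q(\upsilon)-a(\upsilon)\upsilon,\qquad(\log|x|)_s=a(\upsilon). \tag{20}$$
The first equation is an autonomous flow on the unit sphere. By (1), $\langle\upsilon,Q(\upsilon)\rangle=0$, so $\langle\upsilon,\upsilon\rangle_s=-2a\langle\upsilon,\upsilon\rangle$ and the compact set $\mathcal N=\{\langle\upsilon,\upsilon\rangle=0\}$ is invariant. We take $s=\int_0^t|x|$. As $|a|\le K$ and $\log|x|\to\infty$, (20) gives $s\to\infty$ as $t\to T$. Also $\langle\upsilon,\upsilon\rangle=c/|x|^2\to0$.

**Step 2: exponential growth in $s$ would produce an incomplete null geodesic.** Suppose $\log|x|\ne o(s)$. Since $\log|x|\to\infty$ and $a$ is bounded, there are $s_i\to\infty$ with $\log|x|(s_i)/s_i\to\alpha$ for some finite $\alpha>0$. Consider the probability measures $m_i=\frac1{s_i}\int_0^{s_i}\delta_{\upsilon(s)}\,ds$ on the sphere, and pass to a weak limit $m$. For the flow $\varphi_r$ and continuous $\psi$, $|\int\psi\circ\varphi_r\,dm_i-\int\psi\,dm_i|\le2|r|\sup|\psi|/s_i\to0$, so $m$ is invariant. As $\langle\upsilon(s),\upsilon(s)\rangle\to0$, we have $\int\langle\upsilon,\upsilon\rangle^2dm=0$,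 so $m$ is carried by $\mathcal N$. And
$$\int a\,dm=\lim_i\frac1{s_i}\int_0^{s_i}a(\upsilon(s))\,ds=\lim_i\frac{\log|x|(s_i)-\log|x|(0)}{s_i}=\alpha>0.$$
By Birkhoff's theorem the time averages $a^*$ of $a$ exist $m$-almost everywhere, and $\int a^*dm=\alpha>0$. So there is $\upsilon_0\in\mathcal N$ with $\frac1s\int_0^sa(\upsilon(\sigma))\,d\sigma\to\alpha'>0$ along the orbit of $\upsilon_0$. Let $x$ now be the solution of (1) with $x(0)=\upsilon_0$; it is null and nonzero. By (20), $|x|\ge e^{\alpha's/2}$ for large $s$. The time it uses is $t=\int ds/|x|$, and $\int_0^\infty ds/|x|<\infty$, while $|x|\to\infty$ as $s\to\infty$. So $x$ blows up in finite time, and we have an incomplete null geodesic. For a null-complete metric this is impossible, so $\log|x|=o(s)$. This is the first claim.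

**Step 3: the rate $1/(T-t)$.** Let $|x(t)|\le C/(T-t)$. Then $s=\int_0^t|x|\le C\log\frac1{T-t}+C'$, while (19) gives $\log|x|\ge\log\frac1{T-t}-\log K$. So $\liminf\log|x|/s\ge1/C>0$, and $\log|x|\ne o(s)$. By Step 2 the metric is null-incomplete. This proves Theorem 5. $\blacksquare$

**Check against Theorem 1.** For the incomplete geodesic from $v_0=e_x$, use the norm for which $e_0,e_x,e_y,e_w$ are orthonormal. Then $|v|=e^{\alpha\theta}$, so $|x|^2=u^2+e^{2\alpha\theta}\le c+2e^{2\alpha\theta}$, and $\log|x|=O(k)$ on the interval $I_k$ of Lemma D for $k\geq 1$. On the other hand $ds=|x|\,d\theta/u$, and with $|x|\ge E_k$ and $e^{\alpha\theta}|\cos\beta\theta|\le E_{k+1}|s'|$, where $\theta=((k+\frac12)\pi+s')/\beta$, the increase of $s$ over $I_k$ is at least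
$$\frac{2E_k}{\beta}\int_0^{\pi/2}\frac{ds'}{\sqrt{c+E_{k+1}^2s'^2}}=\frac{2E_k}{\beta E_{k+1}}\,\mathrm{arsinh}\frac{\pi E_{k+1}}{2\sqrt c},$$
which for large $k$ is at least a positive constant times $k$. So $s$ grows at least like $k^2$, and $\log|x|=O(\sqrt s)=o(s)$, as Theorem 5 requires of a null-complete metric.
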